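# Compact spaces of stable cohomotopy dimension two and infinite covering dimension

## 1. Stable cohomotopy groups and three dimensions of a compact space

Throughout, $X$ is a nonempty compact Hausdorff space. We write $[\,\cdot\,,\cdot\,]$ for free homotopy classes and $[\,\cdot\,,\cdot\,]_*$ for pointed ones. The $j$th stable stem is $\pi^s_j=\varinjlim_k\pi_{j+k}(S^k)$. Recall that $\pi^s_j=0$ for $j<0$, $\pi_0^s=\mathbb Z$ and $\pi_1^s=\mathbb Z/2$.

**Definition 1 (stable cohomotopy).** For a pointed compact Hausdorff space $Y$ and $n\in\mathbb Z$,
$$\pi_s^n(Y)=\varinjlim_k\,[\mathbf S^k(Y),S^{n+k}]_*,$$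
where $\mathbf S$ is the reduced suspension and the bonding maps are suspensions. Equivalently, $\pi_s^n(Y)$ is the direct limit of the groups $\pi_s^n(|N(\alpha)|)$ over the finite open covers $\alpha$ of $Y$, where $N(\alpha)$ is the nerve (the Čech extension).

*Example.* $\pi_s^n(S^m)=\varinjlim_k[S^{m+k},S^{n+k}]_*=\pi^s_{m-n}$. This is $0$ for $n>m$, it is $\mathbb Z$ for $n=m$, and $\mathbb Z/2$ for $n=m-1$.

**Definition 2 (relative groups).** For a closed $A\subset X$ put $\pi^k(X,A)=\pi_s^k(X/A)$, where $X/A$ is pointed at the image of $A$. For $A=\emptyset$ put $X/\emptyset=X_+$, that is, $X$ with a disjoint base point added. So $\pi^k(X,\emptyset)=\pi^k(X)$ is the unreduced group.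

*Example.* $\pi^k(\mathrm{pt})=\pi_s^k(S^0)=\pi^s_{-k}$, which is $0$ for $k>0$ and $\mathbb Z$ for $k=0$. It is $\mathbb Z/2$ for $k=-1$, so groups in negative degrees need not vanish. For the cube, $\pi^k(I^n,\partial I^n)=\pi_s^k(S^n)=\pi^s_{n-k}$, and in particular $\pi^n(I^n,\partial I^n)=\mathbb Z$.

**Definition 3 (stable cohomotopy dimension).** $\pi\text{-}\dim X$ is the least integer $n$ such that $\pi^k(X,A)=0$ for all $k>n$ and all closed $A\subset X$, including $A=\emptyset$. If there is no such $n$, then $\pi\text{-}\dim X=\infty$.

Since $X\ne\emptyset$, we have $\pi^0(X,\emptyset)\neq0$, so a finite value is an integer $\ge0$.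

*Example.* The closed subsets of a point are $\emptyset$ and the point itself. We have $\pi^k(\mathrm{pt},\mathrm{pt})=0$ for all $k$, and $\pi^k(\mathrm{pt},\emptyset)=\pi_{-k}^s$ is zero for $k>0$ and nonzero for $k=0$. So $\pi\text{-}\dim(\mathrm{pt})=0$.

**Definition 4 (integral cohomological dimension).** $\dim_{\mathbb Z}X$ is defined in the same way, with Čech cohomology $\check H^k(X,A;\mathbb Z)$ in place of $\pi^k(X,A)$.

*Example.* $\check H^n(I^n,\partial I^n;\mathbb Z)=\mathbb Z$, so $\dim_{\mathbb Z}I^n\ge n$.

**Definition 5 (covering dimension).** The order of a cover is the largest number of its members with a common point. $\dim X$ is the least $n$ such that every finite open cover of $X$ has a finite open refinement of order $\le n+1$, and $\infty$ if there is no such $n$.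

*Example.* The interval $I=[0,1]$ has arbitrarily fine covers by intervals of order $2$, so $\dim I\le 1$. The cover $\{[0,\tfrac23),(\tfrac13,1]\}$ has no open refinement of order $1$: such a refinement consists of disjoint open sets, so by connectedness it has a single nonempty member $I$, which lies in neither set. So $\dim I=1$.

Two facts relating these dimensions are given in "Stable Cohomotopy Groups of Compact Spaces". First,
$$\pi\text{-}\dim X\ \ge\ \dim_{\mathbb Z}X. \tag{1}$$
Second, $\pi\text{-}\dim X=\infty$ if $\pi\text{-}\dim X>\dim_{\mathbb Z}X$.

## 2. Comparing $\pi\text{-}\dim$ with $\dim$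

The paper just named states the following question as open: does $\pi\text{-}\dim X$ coincide with $\dim X$? We want to decide whether $\pi\text{-}\dim X=\dim X$ for every nonempty compact Hausdorff space $X$.

It does not. To state the results, call a map *essential* if it is not homotopic to a constant map. (The empty map counts as constant, so an essential map has nonempty domain.) For example, $\mathrm{id}_{S^n}$ is essential, and every map out of a contractible space is not.

**Theorem A.** There is a compact metrizable space $X$ with $\pi\text{-}\dim X=2$ and $\dim X=\infty$.

**Theorem B.** Let $M$ be a simply connected finite polyhedron such that all groups $\tilde H_i(M;\mathbb Z)$ are finite. Let $X_0$ be a finite simplicial complex and $f:X_0\to M$ an essential map. Then there are a compact metrizable space $X$ with $\pi\text{-}\dim X\le2$ and a map $p:X\to X_0$ such that $f\circ p$ is essential.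

**Theorem C.** For nonempty compact Hausdorff $X$: if $\dim X<\infty$ or $\pi\text{-}\dim X\le1$, then $\pi\text{-}\dim X=\dim X$. The set of pairs $(\pi\text{-}\dim X,\dim X)$ that occur is exactly
$$\{(n,n):0\le n<\infty\}\cup\{(n,\infty):2\le n\le\infty\},$$
and each of these pairs is realized by a metrizable $X$.

Theorem B is the engine. Theorem A follows by choosing $M$, and Theorem C by adding two positive results, with which we start.

## 3. Equality for finite-dimensional spaces

Take $X=I$. Since $\pi^1(I,\partial I)=\mathbb Z$, we have $\pi\text{-}\dim I\ge1$. For the upper bound we need $\pi^k(I,A)=0$ for all $k\ge2$ and *all* closed $A$. For $A=\{0,1\}$ this is $\pi^k_s(S^1)=\pi^s_{1-k}=0$. But for $A=\{0\}\cup\{1/n:n\ge1\}$ the quotient $I/A$ is the Hawaiian earring, which is not a CW complex, and the nerve description of $\pi^k_s$ is the right tool. It works in all finite dimensions.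

We recall **Alexandroff's theorem**: $\dim X=\dim_{\mathbb Z}X$ for compact Hausdorff $X$ with $\dim X<\infty$.

**Proposition 1.** If $\dim X<\infty$, then $\pi\text{-}\dim X=\dim X$.

*Proof.* Let $N=\dim X$ and let $A\subset X$ be closed.

**Step 1.** To compute $\pi^k(X,A)$ from nerves of dimension $\le N$ with a base vertex, we show: every finite open cover $\mathcal U$ of $X/A$ has a finite open refinement of order $\le N+1$ in which only one member contains the base point $*$.

If $A=\emptyset$, then $X/A=X\sqcup\{*\}$; take a refinement of order $\le N+1$ on $X$ and add the member $\{*\}$. Let $A\ne\emptyset$. Choose $U_0\in\mathcal U$ with $*\in U_0$ and a closed neighborhood $C\subset U_0$ of $*$. Replace every other $U\in\mathcal U$ by $U\setminus C$. This is still a cover, since points of $C$ lie in $U_0$, and now only $U_0$ contains $*$. Pull this cover back to $X$ and refine it by a finite open cover $\mathcal V$ of $X$ of order $\le N+1$. A member of $\mathcal V$ that meets $A$ lies in the preimage of $U_0$, because the other preimages miss $A$. Replace all members that meet $A$ by their union $V_0$. Then $V_0\supset A$, $V_0$ still lies in the preimage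 of $U_0$, and the order does not increase: a point of $V_0$ was already in at least one of the merged members. Now every member contains $A$ or misses $A$. So the images in $X/A$ are open, and they form the required refinement.

**Step 2.** We conclude $\pi\text{-}\dim X\le N$. By Step 1, $\pi^k(X,A)$ is a direct limit of groups $\pi_s^k(|\mathcal N|)$ for nerves $\mathcal N$ of dimension $\le N$, pointed at a vertex. The complex $\mathbf S^j|\mathcal N|$ has dimension at most $N+j$, so for $k>N$ we have $[\mathbf S^j|\mathcal N|,S^{k+j}]_*=0$. So $\pi^k(X,A)=0$ for $k>N$.

**Step 3.** For the lower bound we use (1) and Alexandroff's theorem: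
$$\dim_{\mathbb Z}X\le\pi\text{-}\dim X\le\dim X=\dim_{\mathbb Z}X.\qquad\square$$

For example, $\pi\text{-}\dim I^n=n$. The whole question is therefore whether $\dim X=\infty$ forces $\pi\text{-}\dim X=\infty$.

## 4. Extending maps into $S^1$, and the failure for $S^2$

A natural way to bound $\dim X$ uses a classical characterization: for a normal space $X$, $\dim X\le n$ if and only if every map from a closed subset $A\subset X$ to $S^n$ extends over $X$. For $n=1$ this settles matters.

**Proposition 2.** If $\pi\text{-}\dim X\le1$, then $\dim X\le1$, and hence $\pi\text{-}\dim X=\dim X$.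

*Proof.* By (1), $\dim_{\mathbb Z}X\le1$, so $\check H^2(X,A;\mathbb Z)=0$ for all closed $A$. By the exact sequence of the pair,
$$[X,S^1]=\check H^1(X;\mathbb Z)\longrightarrow\check H^1(A;\mathbb Z)=[A,S^1]$$
is surjective. So every map $A\to S^1$ is homotopic to one that extends over $X$, and by Borsuk's homotopy extension theorem it extends itself. So $\dim X\le1$, and Proposition 1 gives the equality. $\square$

Now imitate this for $\pi\text{-}\dim X\le2$. Let $\varphi:A\to S^2$ be a map on a closed set. Its stable class lies in $\pi^2(A)$. Since $\pi^3(X,A)=0$, the exact sequence of the pair gives a class $x\in\pi^2(X)$ that restricts to $[\varphi]$. We would like to represent $x$ by a map $X\to S^2$, and here the argument stops: $x$ is represented only by a map $\mathbf S^kX_+\to S^{2+k}$ for some $k$, that is, by a map $X\to\Omega^kS^{2+k}$. If $X$ were a complex of dimension $\le2$, Freudenthal's theorem would let us desuspend, but a bound on the dimension is what we are trying to prove.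

The loss is real even in a simple extension problem. Let $\eta:S^3\to S^2$ be the Hopf map and let $\varphi=2\eta:S^3=\partial D^4\to S^2$. It does not extend over $D^4$, since $\pi_3(S^2)=\mathbb Z$ is generated by $\eta$. But its stable class is $2\eta=0\in\pi_1^s=\mathbb Z/2$, so the stable class extends.

The space in which stable classes live is the following.

**Definition 6.** $QS^n=\varinjlim_k\Omega^kS^{n+k}$.

We have $\pi_i(QS^n)=\pi^s_{i-n}$ and $\Omega QS^{n+1}\simeq QS^n$. *Example:* $\pi_2(QS^2)=\mathbb Z$ and $\pi_3(QS^2)=\mathbb Z/2$, whereas $\pi_3(S^2)=\mathbb Z$. In the example above, $2\eta$ followed by $S^2\to QS^2$ extends over $D^4$.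

So $\pi\text{-}\dim X\le2$ is about extending maps into $QS^2$, and $\dim X\le2$ is about extending maps into $S^2$. This suggests looking for a counterexample instead.

## 5. Solving extension problems by thickening

We shall build $X$ as an inverse limit of finite complexes in which all extension problems into $QS^2$ get solved, and keep an essential map $X\to M$ alive during the process. If $M$ is $2$-connected, such a map forces $\dim X>2$.

There is an obvious way to solve a single extension problem. Let $K$ be the target space, $L$ a finite complex, and $\varphi:A\to K$ a map on a closed $A\subset L$. Extend $\varphi$ to $\Phi:N\to K$ on a polyhedral neighborhood $N$ of $A$, let $R$ be the rest of the complex, put $B=N\cap R$, and form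
$$E=N\cup_B(R\times K),\qquad b\sim(b,\Phi(b))\quad(b\in B).$$
There is a projection $q_E:E\to L$, and $\varphi\circ q_E$ extends over $E$ by $\Phi$ on $N$ and the projection $R\times K\to K$. The danger is that an essential map $f:L\to M$ may become inessential on $E$.

Here is an example. Let $L=S^2$, $f=\mathrm{id}_{S^2}$, $K=S^1$, $A$ the equator and $\varphi=\mathrm{id}$. Then $N$ is an annulus around $A$, $\Phi$ is the projection of the annulus to $A$, and $R$ consists of two disks. So $E$ consists of an annulus and two solid tori $D^2\times S^1$. Each boundary circle of the annulus is glued to a curve in a solid torus that is homotopic to the core, up to orientation. The inclusion of each gluing circle into its solid torus is a homotopy equivalence, so $E\simeq S^1$, and $f\circ q_E:E\to S^2$ is null-homotopic. Essentiality is lost.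

If however all maps $K\to M$ are constant up to homotopy, in the strong sense that the inclusion of constants $M\to\mathrm{Map}(K,M)$ is a weak equivalence, then replacing $R$ by $R\times K$ changes no mapping space into $M$, and $f\circ q_E$ stays essential. What makes the construction run is that $K\simeq QS^2$ has this property for every $M$ as in Theorem B. This is the subject of the next two sections.

## 6. $M$-equivalences

From here through Section 9, $M$ is as in Theorem B. We recall the facts that we use.

* **Miller's theorem** (Ann. of Math. 120 (1984), Theorem A): if $G$ is a locally finite group and $M$ is a connected finite-dimensional CW complex, then the space of pointed maps $BG\to M$ is weakly contractible. (Locally finite means that finitely generated subgroups are finite. Examples are $\mathbb Q/\mathbb Z$, whose finitely generated subgroups are finitely generated torsion abelian groups, and $\Sigma_\infty=\bigcup_n\Sigma_n$, where finitely many elements lie in one $\Sigma_n$.)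
* **Barratt–Priddy–Quillen theorem**: there is a map $B\Sigma_\infty\to Q_0S^0$ to the base point component of $QS^0$ that induces an isomorphism on integral homology.
* **Serre's theorems**: a simply connected space whose groups $\tilde H_i(\,\cdot\,;\mathbb Z)$ are all finite has finite homotopy groups; and the stable stems are finitely generated.
* **Obstruction theory** (Hatcher, *Algebraic Topology*, Cor. 4.73, simply connected case): if $(W,V)$ is a CW pair, $M$ is a simply connected CW complex and $H^{j+1}(W,V;\pi_j(M))=0$ for all $j$, then every map $V\to M$ extends over $W$.

By Serre, all groups $\pi_j(M)$ are finite. This will be used twice in an essential way.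

**Definition 7.** For a space $Y$ let $\mathrm{Map}(Y)$ be the space of maps $|\mathrm{Sing}\,Y|\to M$. A map $E\to B$ is an *$M$-equivalence* if $\mathrm{Map}(B)\to\mathrm{Map}(E)$ is a weak equivalence. A nonempty space $Y$ is *$M$-acyclic* if $Y\to\mathrm{pt}$ is an $M$-equivalence, that is, if the inclusion of constants $M\to\mathrm{Map}(Y)$ is a weak equivalence.

If $Y$ has the homotopy type of a CW complex, $\mathrm{Map}(Y)$ agrees up to homotopy with the space of maps $Y\to M$, and $\pi_0\mathrm{Map}(Y)=[Y,M]$. Weak equivalences $Y\to Y'$ induce weak equivalences $\mathrm{Map}(Y')\to\mathrm{Map}(Y)$, and so they are $M$-equivalences. $M$-equivalences have the 2-out-of-3 property. Statements about weak equivalences only see maps $D^i\to\mathrm{Map}(Y,M)$. For the spaces $Y$ below (CW complexes and locally compact Hausdorff spaces) these are the same as maps $D^i\times Y\to M$, and $D^i\times(\cdot)$ respects gluing along closed subspaces and unions of subcomplexes. So gluings and unions turn into pullbacks and limits of mapping spaces for this purpose.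

*Example.* Let $Y$ be a pointed CW complex. Evaluation at the base point $\mathrm{Map}(Y)\to M$ is a fibration with a section given by constants, and its fibers are pointed mapping spaces. If all the fibers are weakly contractible, evaluation is a weak equivalence, hence so is its section, and $Y$ is $M$-acyclic. So by Miller's theorem **$BG$ is $M$-acyclic for every locally finite group $G$**; for instance $\mathbb{RP}^\infty=B(\mathbb Z/2)$ is. In contrast, $S^1$ is $M$-acyclic only if the fiber $\Omega M$ of evaluation is weakly contractible, that is, only if $M$ is contractible.

**Lemma 3.** Let $g:V\to W$ induce isomorphisms on $H^*(\,\cdot\,;\pi_j(M))$ for all $j$. Then $g$ is an $M$-equivalence. In particular, integral homology isomorphisms are $M$-equivalences.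

*Proof.* By CW approximation and mapping cylinders we may assume that $(W,V)$ is a CW pair with $H^*(W,V;\pi_j(M))=0$ for all $j$. A map is a weak equivalence if it has the right lifting property for $S^{i-1}\subset D^i$, $i\ge0$ (with $S^{-1}=\emptyset$). For the restriction $\mathrm{Map}(W)\to\mathrm{Map}(V)$, this property says that every map $W\times S^{i-1}\cup V\times D^i\to M$ extends over $W\times D^i$. The obstruction groups are
$$H^{j+1}\big((W,V)\times(D^i,S^{i-1});\pi_j(M)\big)\cong H^{j+1-i}(W,V;\pi_j(M))=0,$$
so the extension exists. The last sentence follows by universal coefficients. $\square$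

**Lemma 4 (Zabrodsky).** If $E\to B$ is a map with connected base $B$ and $M$-acyclic homotopy fiber, then it is an $M$-equivalence.

*Proof.* **Step 1.** We reduce to simplicial sets, so that we can induct over skeleta. Convert the map into a fibration and apply $\mathrm{Sing}$. This gives a Kan fibration whose fibers are singular sets of the original fibers; over a connected base all these are homotopy equivalent, hence $M$-acyclic. So it suffices to show: *if $p:E\to B$ is a Kan fibration of simplicial sets such that $|p^{-1}(v)|$ is $M$-acyclic for every vertex $v$, then $|E|\to|B|$ is an $M$-equivalence.* Here $B$ need not be connected.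

**Step 2.** We treat $\dim B\le k$ by induction on $k$; for $B=\emptyset$ there is nothing to prove. Let $B_{k-1}$ be the $(k-1)$-skeleton and $E_{k-1}=p^{-1}(B_{k-1})$. Then $B$ is the pushout of
$$B_{k-1}\leftarrow\textstyle\coprod_\sigma\partial\Delta^k\to\coprod_\sigma\Delta^k$$
over the nondegenerate $k$-simplices $\sigma:\Delta^k\to B$. Pullback along $p$ preserves colimits and monomorphisms of simplicial sets, so $E$ is the pushout of
$$E_{k-1}\leftarrow\textstyle\coprod_\sigma\sigma^*E|_{\partial\Delta^k}\to\coprod_\sigma\sigma^*E .$$
We compare the corners. The maps $|E_{k-1}|\to|B_{k-1}|$ and $|\sigma^*E|_{\partial\Delta^k}|\to|\partial\Delta^k|$ are $M$-equivalences by induction, because they come from Kan fibrations over bases of dimension $\le k-1$ whose fibers over vertices are among the given ones. The realization of a Kan fibration is a Serre fibration and $|\Delta^k|$ is contractible, so the inclusion of a fiber over a vertex into $|\sigma^*E|$ is a weak equivalence. So $|\sigma^*E|$ is $M$-acyclic, and $|\sigma^*E|\to|\Delta^k|$ is an $M$-equivalence by 2-out-of-3.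

Taking maps into $M$ turns coproducts into products and the two pushouts into pullbacks along Serre fibrations, because the realization of a monomorphism is the inclusion of a subcomplex, and restriction to a subcomplex is a Serre fibration. A levelwise weak equivalence of such pullback diagrams induces a weak equivalence of pullbacks. So $|E|\to|B|$ is an $M$-equivalence.

**Step 3.** We pass to general $B$. The mapping spaces of $|B|$ and $|E|$ are the limits of the towers of fibrations formed by the mapping spaces of $|B_k|$ and of $|p^{-1}(B_k)|$. By Step 2 these towers are levelwise weakly equivalent, and a levelwise weak equivalence of towers of fibrations induces a weak equivalence of limits. $\square$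

**Corollary 5.** If $B$ is connected and $\Omega B$ is $M$-acyclic, then $B$ is $M$-acyclic.

*Proof.* The homotopy fiber of $*\to B$ is $\Omega B$, so $*\to B$ is an $M$-equivalence by Lemma 4. By 2-out-of-3 so is $B\to *$. $\square$

So acyclicity passes from a loop space to its connected delooping. This is how we climb from $QS^0$ to $QS^2$.

## 7. $QS^n$ is $M$-acyclic for $n\ge2$

Barratt–Priddy–Quillen and Miller handle $Q_0S^0$. Delooping it does not give $QS^n$ but $QS^n$ with its bottom homotopy group $\pi_n=\mathbb Z$ removed, so $K(\mathbb Z,n)$ must be treated separately.

**Lemma 6.** $K(\mathbb Z,n)$ is $M$-acyclic for every $n\ge2$.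

*Proof.* **Step 1.** We replace $\mathbb Z$ by $\mathbb Q$. The group $\mathbb Q/\mathbb Z$ is locally finite, so $K(\mathbb Q/\mathbb Z,1)$ is $M$-acyclic by Miller. Since $\Omega K(\mathbb Q/\mathbb Z,j+1)\simeq K(\mathbb Q/\mathbb Z,j)$, Corollary 5 and induction show that $K(\mathbb Q/\mathbb Z,j)$ is $M$-acyclic for all $j\ge1$. The map $K(\mathbb Z,n)\to K(\mathbb Q,n)$ has homotopy fiber $K(\mathbb Q/\mathbb Z,n-1)$, and $n-1\ge1$. By Lemma 4 it is an $M$-equivalence.

**Step 2.** We show that $\tilde H_*(K(\mathbb Q,n);\mathbb Z)$ is uniquely divisible. We claim $\tilde H_*(K(\mathbb Q,j);\mathbb F_p)=0$ for all primes $p$ and $j\ge1$. For $j=1$, $K(\mathbb Q,1)$ is a telescope of circles with reduced integral homology $\mathbb Q$ in degree $1$, so the claim holds. For $j\to j+1$, consider the path fibration over the simply connected space $K(\mathbb Q,j+1)$, with fiber $K(\mathbb Q,j)$. In its Serre spectral sequence with $\mathbb F_p$ coefficients only the row of $H_0$ of the fiber is nonzero, so $K(\mathbb Q,j+1)$ has the $\mathbb F_p$-homology of the contractible path space. The claim and the coefficient sequence $\mathbb Z\xrightarrow{p}\mathbb Z\to\mathbb F_p$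 show that multiplication by every $p$ is bijective on $\tilde H_*(K(\mathbb Q,n);\mathbb Z)$.

**Step 3.** We conclude that $K(\mathbb Q,n)$ is $M$-acyclic. Let $V$ be uniquely divisible and $A$ finite abelian. Multiplication by $|A|$ on $\mathrm{Hom}(V,A)$ and $\mathrm{Ext}(V,A)$ is zero, because it is zero on $A$, and bijective, because it is bijective on $V$. So both groups vanish. By universal coefficients $\tilde H^*(K(\mathbb Q,n);\pi_j(M))=0$ for all $j$, since $\pi_j(M)$ is finite. Apply Lemma 3 to $K(\mathbb Q,n)\to\mathrm{pt}$. With Step 1 and 2-out-of-3, $K(\mathbb Z,n)$ is $M$-acyclic. $\square$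

Step 3 is the first place where finiteness of $\pi_j(M)$ matters. For $M=S^3$ the argument would meet $H^3(K(\mathbb Q,2);\pi_3(S^3))=\mathrm{Ext}(\mathbb Q,\mathbb Z)$. This is nonzero: from $0\to\mathbb Z\to\mathbb Q\to\mathbb Q/\mathbb Z\to0$ it is the cokernel of $\mathrm{Hom}(\mathbb Q,\mathbb Q)\to\mathrm{Hom}(\mathbb Q,\mathbb Q/\mathbb Z)$. The first group is countable. The second is uncountable, because a homomorphism is determined by its values on the elements $1/m!$, and each value can be continued to the next in $m+1$ ways.

**Proposition 7.** $QS^n$ is $M$-acyclic for every $n\ge2$.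

*Proof.* **Step 1.** We split off the bottom homotopy group. For $n\ge1$ the space $QS^n$ is $(n-1)$-connected with $\pi_n(QS^n)=\mathbb Z$. For $n\ge0$ let $Q'_n$ be the homotopy fiber of a map $QS^n\to K(\mathbb Z,n)$ that is an isomorphism on $\pi_n$; for $n=0$ this is a map $QS^0\to\mathbb Z$ that is bijective on $\pi_0$, so $Q'_0=Q_0S^0$. Take the maps induced by the unit map from the sphere spectrum to $H\mathbb Z$; then each is the loop map of the next. So $\Omega Q'_{n+1}\simeq Q'_n$, and $Q'_n$ is connected for every $n\ge0$, since $\pi_i(Q_n')=0$ for $i\le n$.

**Step 2.** We show that all $Q'_n$ are $M$-acyclic. The group $\Sigma_\infty$ is locally finite, so $B\Sigma_\infty$ is $M$-acyclic by Miller. By Barratt–Priddy–Quillen and Lemma 3, $B\Sigma_\infty\to Q_0S^0$ is an $M$-equivalence, so $Q'_0=Q_0S^0$ is $M$-acyclic. Corollary 5 and induction on $n$ give the claim.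

**Step 3.** We put the bottom group back. Let $n\ge2$. The base of $QS^n\to K(\mathbb Z,n)$ is connected and the homotopy fiber $Q'_n$ is $M$-acyclic, so the map is an $M$-equivalence by Lemma 4. By Lemma 6, $K(\mathbb Z,n)$ is $M$-acyclic, hence so is $QS^n$. $\square$

Step 3 shows why the number $2$ appears. For $n=1$ the map $QS^1\to K(\mathbb Z,1)=S^1$ is still an $M$-equivalence, but $S^1$ is not $M$-acyclic unless $M$ is contractible (Section 6). So $QS^1$ is not $M$-acyclic for any $M$ that receives an essential map. This fits with Proposition 2.

## 8. One extension problem at a time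

We need a good model of $QS^2$. A space $K$ is an *ANR for metrizable spaces* if $K$ is metrizable and every map to $K$ from a closed subset of a metrizable space extends over a neighborhood of that subset. *Example:* every locally finite simplicial complex, such as $S^n$, is one.

The space $QS^2$ is simply connected, and its homotopy groups $\pi_i(QS^2)=\pi^s_{i-2}$ are countable. So the standard construction of a CW approximation attaches countably many cells at each stage and gives a countable CW complex with a weak equivalence to $QS^2$. By J. H. C. Whitehead, this complex is homotopy equivalent to a countable locally finite simplicial complex $K$. So $K$ is an ANR for metrizable spaces, and $K$ is $M$-acyclic by Proposition 7. For finite complexes $P$ there are bijections, natural in $P$,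
$$\pi^2(P)=\varinjlim_k[\mathbf S^kP_+,S^{2+k}]_*=\varinjlim_k[P,\Omega^kS^{2+k}]=[P,QS^2]=[P,K].\tag{2}$$
The third equality uses that a compact subset of $QS^2$ lies in some $\Omega^kS^{2+k}$, and the fourth that a weak equivalence induces bijections on maps from CW complexes.

The complex $K$ is infinite, and so is the thickening $E$ of Section 5. To return to finite complexes we need that a map into $M$ that is essential on an infinite complex is already essential on a finite piece. This is the second place where finiteness of $\pi_j(M)$ matters.

**Lemma 8 (no phantoms).** Let $W=\bigcup W_i$ be a CW complex with nonempty finite subcomplexes $W_1\subset W_2\subset\cdots$. If $u:W\to M$ is a map and every $u|_{W_i}$ is homotopic to a constant, then so is $u$.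

*Proof.* Let $cW_i$ be the unreduced cone, and let $H_i$ be the set of homotopy classes rel $W_i$ of extensions of $u|_{W_i}$ to $cW_i$. It is nonempty by assumption.

**Step 1.** For a compactness argument we show that $H_i$ is finite. Build $cW_i$ from $W_i$ by adding finitely many cells one at a time. Let $P$ be an intermediate stage and $P\cup e^d$ the next one. Consider the restriction map from classes rel $W_i$ over $P\cup e^d$ to classes rel $W_i$ over $P$. If two extensions $g,g'$ over $P\cup e^d$ have restrictions to $P$ that are homotopic rel $W_i$, then by the homotopy extension property $g'$ may be changed within its class rel $W_i$ so that $g'|_P=g|_P$. Extensions over $e^d$ of a fixed map on $P$, up to homotopy rel $P$, form either the empty set or a set in bijection with $\pi_d(M)$ (one element if $d=0$, as $M$ is connected). This set is finite. So the restriction map has finite fibers, and the number of classes stays finite at each stage.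

**Step 2.** We choose compatible null-homotopies. Restriction gives maps $H_{i+1}\to H_i$, and $\varprojlim H_i\ne\emptyset$ since the $H_i$ are finite and nonempty. Choose an element of $\varprojlim H_i$. We choose representatives $h_i$ inductively with $h_{i+1}|_{cW_i}=h_i$. Given $h_i$ and any representative $h'$ of the next class, there is a homotopy rel $W_i$ from $h'|_{cW_i}$ to $h_i$. Combine it with the constant homotopy of $u$ on $W_{i+1}$; the two agree on $cW_i\cap W_{i+1}=W_i$. Extend the result to a homotopy of $h'$ over $cW_{i+1}$, and let $h_{i+1}$ be its end map. The homotopy is rel $W_{i+1}$, so $h_{i+1}$ represents the same class as $h'$.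

**Step 3.** The union of the $h_i$ extends $u$ over $cW=\bigcup cW_i$, which is contractible. So $u$ is homotopic to a constant. $\square$

**Lemma 9.** Let $L$ be a finite simplicial complex, $A\subset L$ closed, $\varphi:A\to K$ a map and $f:L\to M$ an essential map. Then there are a finite simplicial complex $L'$ and maps $q:L'\to L$, $\psi:L'\to K$ such that $f\circ q$ is essential and $\psi=\varphi\circ q$ on $q^{-1}(A)$.

*Proof.* **Step 1.** We build the thickening. Since $K$ is an ANR, $\varphi$ extends over an open neighborhood of $A$. After subdividing $L$ finely, this neighborhood contains the union $N$ of all closed simplices that meet $A$. So we have $\Phi:N\to K$ with $\Phi|_A=\varphi$. Let $R$ be the union of the closed simplices that do not meet $A$, and $B=N\cap R$. These are subcomplexes (faces of simplices that miss $A$ miss $A$), $L=N\cup R$, $A\subset N$ and $A\cap R=\emptyset$. Let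
$$E=N\cup_B(R\times K),\qquad b\sim(b,\Phi(b))\quad(b\in B).$$
Let $q_E:E\to L$ be the inclusion on $N$ and the projection to $R$ on $R\times K$. Let $\psi_E:E\to K$ be $\Phi$ on $N$ and the projection to $K$ on $R\times K$. Both are well defined: the points $b$ and $(b,\Phi(b))$ both go to $b$ under $q_E$ and to $\Phi(b)$ under $\psi_E$. Since $A\cap R=\emptyset$, we have $q_E^{-1}(A)=A\subset N$, and there $\psi_E=\varphi=\varphi\circ q_E$.

**Step 2.** To keep $f$ essential we show that $q_E$ is an $M$-equivalence. Here $R\times K$ is a countable CW complex, and $E$ is the union of the closed, locally compact subspaces $N$ and $R\times K$ that meet in $B$. Replacing the attaching map $B\to R\times K$ by a homotopic cellular map shows that $E$ is homotopy equivalent to a countable CW complex $W$; let $h:W\to E$ be a homotopy equivalence. So we may use ordinary mapping spaces into $M$, and they turn the pushouts $E=N\cup_B(R\times K)$ and $L=N\cup_BR$ into pullbacks along the fibration given by restriction from $N$ to $B$. The map $q_E$ is the identity on $N$ and $B$ and the projection $R\times K\to R$ on the remaining corner. So it suffices that this projection is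 an $M$-equivalence. The mapping space of $R\times K$ is that of maps from $R$ to $\mathrm{Map}(K)$, the map in question is induced by $M\to\mathrm{Map}(K)$, and the latter is a weak equivalence because $K$ is $M$-acyclic. Since $R$ is a CW complex, maps from $R$ preserve this weak equivalence.

**Step 3.** We deduce that $f\circ q_E$ is essential. On $\pi_0$, Step 2 says that $q_E^*:[L,M]\to[E,M]$ is bijective. If $fq_E\simeq\mathrm{const}_m=\mathrm{const}_m\circ q_E$, then $f\simeq\mathrm{const}_m$, a contradiction. So $fq_E$ is essential, and so is $fq_Eh$.

**Step 4.** We return to a finite complex. Write $W$ as an increasing union of nonempty finite subcomplexes $W_i$. By Lemma 8 some $fq_Eh|_{W_i}$ is essential. Let $L'$ be a finite simplicial complex with a homotopy equivalence $L'\to W_i$, let $g$ be the composite $L'\to W_i\xrightarrow{h}E$, and put $q=q_Eg$, $\psi=\psi_Eg$. Then $fq$ is essential. If $q(x)\in A$, then $g(x)\in q_E^{-1}(A)$, so $\psi(x)=\psi_E(g(x))=\varphi(q_E(g(x)))=\varphi(q(x))$. $\square$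

## 9. The inverse limit: proof of Theorem B

One more classical fact is needed. **Continuity:** $[\varprojlim Y_s,P]=\varinjlim[Y_s,P]$ for inverse sequences of compact metrizable spaces and a compact polyhedron $P$, free or pointed. Since iterated suspension commutes with such inverse limits, it follows that $\pi^k(\varprojlim Y_s)=\varinjlim\pi^k(Y_s)$, and likewise for pairs.

**Step 1. Construction.** We arrange that every extension problem that arises at any stage gets solved at a later stage. We construct finite simplicial complexes $X_s$ ($s\ge0$), starting with the given $X_0$, and maps $p_{s,s+1}:X_{s+1}\to X_s$. Let $p_{i,s}:X_s\to X_i$ be the composites, with $p_{s,s}=\mathrm{id}$. We keep $f\circ p_{0,s}$ essential.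

As soon as $X_i$ is defined, let $(A_{i,l},\varphi_{i,l})_{l\ge0}$ enumerate all pairs that consist of a subcomplex $A$ of an iterated barycentric subdivision of $X_i$ and a representative $\varphi:A\to K$ of a class in $[A,K]$, one for each class. There are countably many $A$, and $[A,K]$ is countable, because by simplicial approximation every class contains a simplicial map from a subdivision of the finite complex $A$ to the countable complex $K$. So such an enumeration exists. Fix a bijection $s\mapsto(i(s),l(s))$ from $\mathbb N$ to $\mathbb N^2$ with $i(s)\le s$ (for instance, run through the finite diagonals $i+l=0,1,2,\dots$ in turn).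

Given $X_s$, put $i=i(s)$ and $l=l(s)$. Apply Lemma 9 to $L=X_s$, the closed set $p_{i,s}^{-1}(A_{i,l})$, the map $\varphi_{i,l}\circ p_{i,s}$ on it, and the essential map $f\circ p_{0,s}$. Put $X_{s+1}=L'$ and $p_{s,s+1}=q$. Then $f\circ p_{0,s+1}$ is essential, and we obtain $\psi_s:X_{s+1}\to K$ with
$$\psi_s=\varphi_{i,l}\circ p_{i,s+1}\quad\text{on }p_{i,s+1}^{-1}(A_{i,l}).\tag{3}$$
Let $X=\varprojlim X_s$ with projections $p_s:X\to X_s$, and let $p=p_0$. The $X_s$ carry essential maps, so they are nonempty, and $X$ is a nonempty compact metrizable space.

**Step 2. The map $f\circ p$ is essential.** By continuity $[X,M]=\varinjlim[X_s,M]$. If $fp$ were homotopic to a constant, then so would be $fp_{0,s}$ for some $s$, a contradiction.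

**Step 3. Approximation of closed sets.** The definition of $\pi\text{-}\dim$ involves arbitrary closed subsets, so we approximate these by polyhedra. Let $Z\subset X$ be closed. Choose inductively iterated barycentric subdivisions of the $X_s$, and let $Z_s$ be the union of the closed simplices of the subdivided $X_s$ that meet $p_s(Z)$. It is a neighborhood of $p_s(Z)$: for $y\in p_s(Z)$ it contains every simplex that has the carrier of $y$ as a face, and hence the open star of that carrier. Since $p_{r,s}(p_s(Z))=p_r(Z)$, we can take the subdivision of $X_s$ so fine that $p_{s-1,s}(Z_s)\subset Z_{s-1}$ and that $p_{r,s}(Z_s)$ lies in the $\frac1{s+1}$-neighborhood of $p_r(Z)$ for all $r\le s$.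

Then $\varprojlim Z_s=Z$. Clearly $Z\subset\varprojlim Z_s$. If $x\in X\setminus Z$, then $p_r(x)\notin p_r(Z)$ for some $r$, because $Z$ is closed and the sets $p_r^{-1}(U)$ with $U$ open form a basis. As $p_r(Z)$ is compact, $p_r(x)$ has positive distance from it (if $Z=\emptyset$, all $Z_s$ are empty), so $p_r(x)=p_{r,s}(p_s(x))\notin p_{r,s}(Z_s)$ for large $s$, and $p_s(x)\notin Z_s$.

Given closed $Z''\subset Z'\subset X$, common subdivisions give finite polyhedral pairs $(Z'_s,Z''_s)$ with limit $(Z',Z'')$. Moreover $Z'/Z''=\varprojlim Z'_s/Z''_s$: the natural map between these compact Hausdorff spaces is bijective, because a thread on the right is either always the base point or, from some $s$ on, a thread of points of $Z'_s\setminus Z''_s$, and this is a point of $Z'\setminus Z''$. By continuity, the natural exact sequences of the finite pairs $(Z'_s,Z''_s)$ yield in the direct limit the exact sequence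
$$\pi^{k-1}(Z')\to\pi^{k-1}(Z'')\xrightarrow{\ \delta\ }\pi^k(Z',Z'')\to\pi^k(Z')\to\pi^k(Z'').\tag{4}$$

**Step 4. $\pi^2(X)\to\pi^2(A)$ is surjective for every closed $A\subset X$.** This is what the construction was made for. We may take $A\ne\emptyset$, since $\pi^2(\emptyset)=0$. Choose $A_s$ as in Step 3. By continuity a given $x\in\pi^2(A)$ is the image of some $x_i\in\pi^2(A_i)$. Since $A_i$ is a subcomplex of an iterated barycentric subdivision of $X_i$, (2) gives $x_i=[\varphi_{i,l}]$ with $A_i=A_{i,l}$ for some $l$. Let $s$ satisfy $(i(s),l(s))=(i,l)$. Then $s\ge i$ and $p_{i,s+1}(A_{s+1})\subset A_i$, so (3) gives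
$$\psi_s|_{A_{s+1}}=\varphi_{i,l}\circ p_{i,s+1}|_{A_{s+1}}.$$
So $[\psi_s]\in[X_{s+1},K]=\pi^2(X_{s+1})$ restricts on $A_{s+1}$ to the pullback of $x_i$. Hence $p_{s+1}^*[\psi_s]\in\pi^2(X)$ restricts on $A$ to $x$.

**Step 5. $\pi^k(Z)=0$ for all $k\ge3$ and all closed $Z\subset X$.** Surjectivity in the single degree $2$ now forces vanishing in all higher degrees. We use induction on $k$ and the statement

$(S_{k-1})$: $\pi^{k-1}(Z')\to\pi^{k-1}(Z'')$ is surjective for all closed $Z''\subset Z'\subset X$.

For $k=3$ it follows from Step 4, since $\pi^2(X)\to\pi^2(Z'')$ factors through $\pi^2(Z')$. For $k>3$ it holds because $\pi^{k-1}(Z'')=0$ by induction. By (4), $(S_{k-1})$ says that $\delta:\pi^{k-1}(Z'')\to\pi^k(Z',Z'')$ is always zero.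

Let $x\in\pi^k(Z)$. First, $x$ vanishes locally. For $z\in Z$ we have $\pi^k(\{z\})=\varinjlim_j[S^j,S^{k+j}]_*=0$. Since $\{z\}$ is the intersection, that is, the inverse limit, of a decreasing sequence of closed neighborhoods in $Z$, continuity shows that $x$ vanishes on a closed neighborhood of $z$ in $Z$. By compactness $Z$ is a finite union of closed sets on which $x$ vanishes.

It remains to show that if $x|_{Z_1}=0$ and $x|_{Z_2}=0$ for closed $Z_1,Z_2\subset Z$, then $x|_{Z_1\cup Z_2}=0$. We may take both sets nonempty. By (4) for the pair $(Z_1\cup Z_2,Z_1)$, the class $x|_{Z_1\cup Z_2}$ lifts to some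
$$x'\in\pi^k(Z_1\cup Z_2,Z_1)=\pi^k(Z_2,Z_1\cap Z_2).$$
The equality is induced by inclusion, since $(Z_1\cup Z_2)/Z_1=Z_2/(Z_1\cap Z_2)$, also when $Z_1\cap Z_2=\emptyset$. By functoriality the image of $x'$ in $\pi^k(Z_2)$ is $x|_{Z_2}=0$. So by (4) for the pair $(Z_2,Z_1\cap Z_2)$,
$$x'\in\operatorname{im}\big(\delta:\pi^{k-1}(Z_1\cap Z_2)\to\pi^k(Z_2,Z_1\cap Z_2)\big)=0,$$
and $x|_{Z_1\cup Z_2}=0$. Gluing finitely many times gives $x=0$.

**Step 6. $\pi\text{-}\dim X\le2$.** We pass to relative groups. For closed $A\subset X$ and $k\ge3$ consider the exact sequence
$$\pi^{k-1}(A)\xrightarrow{\ \delta\ }\pi^k(X,A)\to\pi^k(X)=0 .$$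
By $(S_{k-1})$, $\delta=0$. So $\pi^k(X,A)=0$. This proves Theorem B. $\square$

## 10. The Moore space $S^3\cup_2e^4$: proof of Theorem A

**Step 1.** We choose the target. Let $M$ be a finite simplicial complex homotopy equivalent to the Moore space $S^3\cup_2e^4$. It is $2$-connected, its reduced integral homology is $\mathbb Z/2$ in degree $3$, and $\pi_3(M)=\mathbb Z/2\ne0$ by Hurewicz, so $\mathrm{id}_M$ is essential. Theorem B with $X_0=M$ and $f=\mathrm{id}_M$ gives a compact metrizable $X$ with $\pi\text{-}\dim X\le2$ and an essential map $p:X\to M$.

**Step 2.** We show $\dim X\ge3$. Suppose $\dim X\le2$. The preimages under $p$ of the open vertex stars of $M$ cover $X$; refine this cover by a finite open cover $\mathcal V$ of order $\le3$ with nonempty members. For $V\in\mathcal V$ choose a vertex $v(V)$ of $M$ with $p(V)$ contained in its open star. If members $V$ have a common point $x$, then $p(x)$ lies in the open star of each $v(V)$, so these are vertices of the carrier simplex of $p(x)$. So $V\mapsto v(V)$ defines a simplicial map $\mathcal N(\mathcal V)\to M$. Compose it with a canonical map $X\to|\mathcal N(\mathcal V)|$ given by a partition of unity.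 For each $x$ the image of $x$ under the composite lies in the closed carrier simplex of $p(x)$, so the composite is homotopic to $p$ by the straight-line homotopy. Since $\dim\mathcal N(\mathcal V)\le2$ and $M$ is $2$-connected, $|\mathcal N(\mathcal V)|\to M$ is null-homotopic. So $p$ is null-homotopic, a contradiction.

**Step 3.** We find both dimensions exactly. We have $\dim X\ge3>2\ge\pi\text{-}\dim X$, so the two dimensions differ. If $\dim X<\infty$, then $\dim X=\pi\text{-}\dim X\le2$ by Proposition 1, a contradiction; so $\dim X=\infty$. If $\pi\text{-}\dim X\le1$, then $\dim X\le1$ by Proposition 2, a contradiction; so $\pi\text{-}\dim X=2$. $\square$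

Since $\pi\text{-}\dim X$ is finite here, (1) and the second fact quoted in Section 1 give $\dim_{\mathbb Z}X=2$ as well.

## 11. The pairs $(\pi\text{-}\dim X,\dim X)$: proof of Theorem C

**Step 1.** We show that no other pairs occur. The first assertion of Theorem C is Propositions 1 and 2. If $\dim X<\infty$, the pair is $(n,n)$ with $n<\infty$. If $\dim X=\infty$, then $\pi\text{-}\dim X\ge2$, since by Proposition 2 a smaller value would give $\dim X\le1$.

**Step 2.** We realize $(n,n)$ for $0\le n<\infty$: the cube $I^n$ has $\dim I^n=n$, and Proposition 1 applies.

**Step 3.** We realize $(n,\infty)$ for $2\le n<\infty$. Let $X$ be as in Theorem A and take $X\sqcup I^n$. Every closed subset of $X\sqcup Y$ has the form $A\sqcup B$ with closed $A\subset X$ and $B\subset Y$. With the convention $Z/\emptyset=Z_+$ we have, also when $A$ or $B$ is empty,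
$$(X\sqcup Y)/(A\sqcup B)=X/A\vee Y/B.$$
Since $\mathbf S^k$ commutes with wedges, and a pointed map on a wedge is a pair of pointed maps,
$$\pi^k(X\sqcup Y,A\sqcup B)=\pi^k(X,A)\oplus\pi^k(Y,B).$$
So $\pi\text{-}\dim(X\sqcup I^n)=\max(2,n)=n$, while the covering dimension of $X\sqcup I^n$ is $\infty$.

**Step 4.** We realize $(\infty,\infty)$ by the Hilbert cube $I^\omega$. For $m\ge2$ regard $I^m\subset I^\omega$ as the set of points whose coordinates after the $m$th are $0$, and let $A=\partial I^m$. The projection $I^\omega\to I^m$ to the first $m$ coordinates restricts to the identity on $A$, so it is a map of pairs $(I^\omega,A)\to(I^m,\partial I^m)$, and it is a left inverse of the inclusion $(I^m,\partial I^m)\to(I^\omega,A)$. Therefore $\pi^m(I^m,\partial I^m)=\mathbb Z$ is a direct summand of $\pi^m(I^\omega,A)$, which is thus nonzero. As $m$ is arbitrary, $\pi\text{-}\dim I^\omega=\infty$, and then $\dim I^\omega=\infty$ by Proposition 1. All the spaces used in Steps 2 to 4 are metrizable. $\square$
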